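# No polynomial kernel for arbitrarily partitionable graphs: caterpillars with a single obstruction

Throughout, $\ln$ is the natural logarithm, $[a,b]$ for integers $a\le b$ means $\{a,a+1,\dots,b\}$, and the letter $q$ is reserved for primes.

## 1. Realizable sequences, kernels, caterpillars

**Definition (sequence, realizable, AP).** Let $n\ge 1$. An *$n$-sequence* is a sequence $\pi=(n_1,\dots,n_p)$ of positive integers with sum $n$; we write $\|\pi\|$ for the sum. It is *realizable* in a graph $G$ of order $n$ if $V(G)$ has a partition $(V_1,\dots,V_p)$ such that each $V_i$ induces a connected subgraph on $n_i$ vertices. A set of $n$-sequences is realizable in $G$ if each of its members is. The graph $G$ is *arbitrarily partitionable* (AP) if every $n$-sequence is realizable in $G$.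

Reordering a sequence does not change whether it is realizable, so we treat $n$-sequences as multisets whenever this is convenient.

*Example.* A path is AP: cut it from left to right into pieces of the prescribed sizes. So is any graph with a Hamiltonian path. The star $K_{1,3}$ is not AP: in a realization of $(2,2)$, the part avoiding the center would be two nonadjacent leaves. Every other $4$-sequence, that is $(4),(3,1),(2,1,1),(1,1,1,1)$ up to order, is realizable in $K_{1,3}$: keep the center in the largest part. So $K_{1,3}$ has exactly one obstruction, $(2,2)$.

**Definition (kernel).** Let $\mathcal F(n)$ be a family of graphs of order $n$. A *kernel* for $\mathcal F(n)$ is a set $K$ of $n$-sequences such that every $G\in\mathcal F(n)$ is AP if and only if $K$ is realizable in $G$. Kernels (one for each $n$) are *polynomial* if there is a fixed polynomial $P$ such that the kernel for order $n$ has at most $P(n)$ sequences, for every $n\ge1$.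

A kernel is a list of tests: if a graph of the family passes these, it passes all. A kernel for a family is also a kernel for each subfamily.

*Example.* Let $\mathcal G(n)$ be the set of all graphs of order $n$. Then $\{(4),(2,2)\}$ is a kernel for $\mathcal G(4)$. Indeed a graph realizing $(4)$ is connected, and every connected graph of order $4$ except $K_{1,3}$ has a Hamiltonian path; realizing $(2,2)$ excludes $K_{1,3}$. No kernel for $\mathcal G(4)$ has a single element: $K_{1,3}$ forces $(2,2)$ into the kernel, and two disjoint edges realize $(2,2)$ without being AP.

For general $n$ the set of all $n$-sequences, one for each multiset, is a kernel for $\mathcal G(n)$. It is not polynomial, since the number of partitions of $n$ is asymptotically $\frac{1}{4n\sqrt3}\exp\big(\pi\sqrt{2n/3}\big)$.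

**Definition (caterpillar).** A *caterpillar with $k$ legs* is a tree consisting of a path (the *spine*) and $k$ further vertices (the *legs*), each adjacent to exactly one spine vertex. We write $\mathcal C_k(n)$ for the set of caterpillars of order $n$ and maximum degree $3$ with exactly $k$ legs.

*Example.* $K_{1,3}$ is a caterpillar with one leg: its spine is a path on three vertices, and the leg hangs from the middle one.

We need a concrete way to number the vertices of caterpillars.

**Definition (the graph $G_A$, good orderings).** Let $A=\{f_1<\dots<f_k\}\subset[2,n-2]$, $k\ge 1$, contain no two consecutive integers. The graph $G_A$ has vertex set $[1,n]$. The vertices $f_i+1$ are legs. All other vertices, in increasing order, form the spine path. Leg $f_i+1$ is adjacent exactly to $f_i$. An ordering of a multiset of total $n$ is *good* (for $A$) if none of its partial sums lies in $A$.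

*Example.* Let $n=23$ and $A=\{5,7,11\}$. The legs are $6,8,12$, hanging from $5,7,11$, and the spine is $1,2,3,4,5,7,9,10,11,13,\dots,23$. For the multiset $\{7,7,9\}$ the ordering $9,7,7$ has partial sums $9,16,23$ and is good; the orderings that begin with $7$ are not. The good ordering corresponds to the parts $[1,9],[10,16],[17,23]$, and each is connected: the first contains legs $6,8$ with their neighbors $5,7$, the second contains leg $12$ with its neighbor $11$.

**Lemma 4.** Let $A$ be as in the definition of $G_A$.

(a) $G_A\in\mathcal C_k(n)$.

(b) If $[a,b]\subset[1,n]$ and $a-1\notin A$, then $[a,b]$ induces a connected subgraph of $G_A$. Hence a sequence with a good ordering is realizable in $G_A$.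

(c) If all elements of an $n$-sequence are at least $2$ and it is realizable in $G_A$, then it has a good ordering.

*Proof.* (a) The vertex $f_i$ is not a leg, because $f_i-1\notin A$. Vertex $1$ is on the spine and $f_i\ge2$, so $f_i$ has a predecessor on the spine. The vertex $f_i+2\le n$ is not a leg since $f_i+1\notin A$, so it is the successor of $f_i$ on the spine. Thus $f_i$ has degree exactly $3$. Every other spine vertex has degree at most $2$, and each leg has degree $1$.

(b) As $a-1\notin A$, the vertex $a$ is a spine vertex. The spine vertices in $[a,b]$ are consecutive on the spine, so they form a path. A leg $f_i+1\in[a,b]$ is different from $a$, so $f_i\in[a,b]$ and the leg is attached to this path. For the second claim, cut $[1,n]$ from left to right into intervals whose sizes are given by the good ordering. Each interval starts at $a=P+1$ with $P=0$ or $P$ a partial sum, so $a-1\notin A$.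

(c) Take a realization. A part containing a leg is connected and has at least two vertices, so it contains the unique neighbor of this leg. So every part contains a spine vertex, and each leg lies in the part of its neighbor. Two spine vertices of the same part are joined by a path inside the part; in a tree this is the unique path between them, which runs along the spine. So a part meets the spine in a subpath, from $a$ to $b$ say, and consists of this subpath and all legs attached to it. That is the interval $[a,b]$, or $[a,b+1]$ if $b\in A$. Hence all parts are intervals. Order them from left to right. If a partial sum of their sizes were some $f_i$, then $f_i$ and its leg $f_i+1$ would be in different parts, which is impossible. $\blacksquare$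

The condition on sizes in (c) matters: $(1,1,\dots,1)$ is realizable in every graph, although it has no good ordering.

## 2. A conjecture on polynomial kernels, and three theorems

How many tests does one need in order to certify that an arbitrary graph of order $n$ is AP? The following conjecture comes from "On three polynomial kernels of sequences for arbitrarily partitionable graphs" (http://hal.archives-ouvertes.fr/docs/00/87/55/77/PDF/ap-kernels.pdf).

**Conjecture.** There exists a polynomial kernel for $\mathcal G(n)$ for every $n\ge 1$.

It is false, and already fails for caterpillars of maximum degree $3$. We shall prove the following.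

**Theorem 1.** For every $k\ge3$ there are infinitely many $n$ such that every kernel for $\mathcal C_k(n)$, and hence every kernel for $\mathcal G(n)$, has at least $n^{(k-2)/4}$ sequences. Hence there is no polynomial kernel for $\mathcal G(n)$.

**Theorem 2.** Let $\delta=10^{-6}$. There is $n_0$ such that for all $n\ge n_0$ and all $k\equiv n\pmod 2$ with $3\le k\le\delta\ln n$, every kernel for $\mathcal C_k(n)$ has at least $n^{k/8}$ sequences. Consequently, for all large $n$, every kernel for any family of graphs of order $n$ that contains all caterpillars of maximum degree $3$ (trees, bipartite planar graphs, subcubic graphs, $\mathcal G(n)$, and so on) has at least $\exp\big(\tfrac{\delta}{16}(\ln n)^2\big)$ sequences.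

**Theorem 3.** If a graph $G$ of order $n$ has a spanning caterpillar with at most $k$ legs, then every $n$-sequence with at least $k+1$ distinct values is realizable in $G$. So, for $k\ge1$, the family of all such graphs (which contains $\mathcal C_k(n)$) has a kernel with at most $k\,n^k(1+\ln n)^{k-1}$ sequences, which is polynomially bounded for each fixed $k$. The threshold $k+1$ is optimal for every $k\ge3$.

Together, Theorems 2 and 3 say that the smallest kernel for $\mathcal C_k(n)$ has size $n^{\Theta(k)}$ in the range of Theorem 2: the lower bound is $n^{k/8}$, and since $k\le n$ and $1+\ln n\le n$, the upper bound is at most $n\cdot n^k\cdot n^{k-1}=n^{2k}$.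

## 3. One leg and two legs

**One leg.** In a member of $\mathcal C_1(n)$ the leg hangs from an inner vertex of a path on $n-1$ vertices, so the graph is $G_{\{f\}}$ with $2\le f\le n-2$. We claim that $G_{\{f\}}$ is AP if and only if $\gcd(f,n)=1$.

First let $\lambda$ be a non-constant $n$-sequence. Take any ordering. If it is not good, then its $i$-th partial sum is $f$ for exactly one $i$, and $i$ is not the last index. Some item $u$ among the first $i$ differs from some item $v$ among the others; otherwise all items would be equal. Reorder the first $i$ items so that $u$ is in position $i$, and the others so that $v$ is in position $i+1$. The $i$-th partial sum is still $f$. Now swap $u$ and $v$. Only the $i$-th partial sum changes, to $f-u+v\ne f$; all others differ from $f$ because partial sums are strictly increasing. The new ordering is good, so $\lambda$ is realizable.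

Now let $\lambda=(t,t,\dots,t)$ with $t\mid n$. If $t=1$ it is realizable. If $t\ge2$, there is only one ordering and its partial sums are the multiples of $t$ up to $n$, so by Lemma 4 the sequence is realizable if and only if $t\nmid f$. This proves the claim. It also shows that the constant sequences form a kernel for $\mathcal C_1(n)$, with at most $n$ elements.

**Two legs.** Put $A=\{f,n-f\}$ with $f\ge2$ and $n-2f\ge2$. Every ordering of $(f,n-f)$ starts with a partial sum in $A$, so by Lemma 4(c) this sequence with two distinct values is not realizable in $G_A$.

**$k$ legs.** The same remark works in general. If $A=\{f_1<\dots<f_k\}$ has *sum* $n$, then every ordering of $(f_1,\dots,f_k)$ starts with an element of $A$. So this sequence with $k$ distinct values is not realizable in $G_A$.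

## 4. How one sequence can obstruct many graphs

The last remark suggests a direct attack. There are many $k$-sets $A$ with sum $n$, and each gives a graph $G_A$ that is not AP, obstructed by the sequence $A$. If each $G_A$ needed its own sequence in the kernel, kernels would be large.

The attack stops at the word "needed". A kernel must contain *some* sequence not realizable in $G_A$, but this need not be $A$, and one sequence may serve for many sets. Here are two ways in which this happens. All items below are at least $2$, so by Lemma 4(c) a sequence is not realizable as soon as each of its orderings has a partial sum in $A$.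

*Other sums of elements of $A$.* Let $n=15$ and $A=\{3,5,7\}$. The sequence $(5,5,5)$ has first partial sum $5\in A$, so it is not realizable in $G_A$. In fact it is not realizable in $G_A$ for any $A$ containing $5$. In general every sequence that consists of elements of $A$ is an obstruction.

*Common divisors.* Let $n$ be even. The partial sums of $(2,2,\dots,2)$ are all even numbers up to $n$, so this one sequence obstructs every $G_A$ for which $A$ contains an even number. More generally, let $A$ have $k\ge 3$ elements and sum $n$, and suppose that an integer $t\ge2$ divides both $f_i$ and $n-f_j$, say $f_i=ht$ and $n-f_j=gt$, and that $u:=f_j-f_i+t\ge2$. Consider the sequence of $h+g-1$ copies of $t$ and one item $u$. Its total is $(h+g-1)t+f_j-ht+t=gt+f_j=n$. In any ordering, the $h$-th partial sum is $ht=f_i$ if $u$ is not among the first $h$ items, and $n-gt=f_j$ if it is. Both are in $A$, so the sequence is an obstruction. It differs from $A$: if it had $k\ge3$ items, at least two would equal $t$, while the elements of $A$ are distinct. For instance $A=\{6,9,14\}$, $n=29$, $t=3$ (with $f_i=6$, $n-f_j=29-14=15$) gives $h=2$, $g=5$, $u=11$ and the sequence $(3,3,3,3,3,3,11)$: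 its second partial sum is always $6$ or $14$.

So only graphs with a *single* obstruction are useful for counting, as in the following observation.

**Lemma 5.** Let $G_1,\dots,G_N\in\mathcal F(n)$ and let $\pi_1,\dots,\pi_N$ be $n$-sequences, pairwise different as multisets, such that for each $i$ the sequence $\pi_i$ is not realizable in $G_i$, while every $n$-sequence that is not a reordering of $\pi_i$ is. Then every kernel for $\mathcal F(n)$ has at least $N$ sequences.

*Proof.* As $G_i$ is not AP, a kernel contains a sequence that is not realizable in $G_i$. This must be a reordering of $\pi_i$. For different $i$ these sequences are different. $\blacksquare$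

The plan is now to forbid the two phenomena above by hypothesis: a rigidity condition on sums of $k$ elements of $A$, and a coprimality condition. If moreover $A$ sits in a very short window compared with $n$, these turn out to be the *only* ways in which a second obstruction can arise. After that, we must produce many sets satisfying the conditions.

## 5. Good sets

**Definition (good set).** Let $A=\{f_1<\dots<f_k\}$ be a set of $k\ge3$ positive integers with $\sum f_i=n$, and put $w=f_k-f_1$. Call $A$ *good* if:

* (C1) $A$ contains no two consecutive integers.
* (C2) If $m_1,\dots,m_k\ge0$ are integers with $\sum m_i=k$ and $\sum m_if_i=n$, then all $m_i=1$.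
* (C3) $\gcd(f_i,n-f_j)=1$ for all $i,j\in\{1,\dots,k\}$, including $i=j$.
* (C4) $n\ge40kw^3$.

*Example.* $A=\{8641,8643,8647\}$ is good, with $k=3$, $n=25931$, $w=6$. (C1) is clear. For (C2), subtract $8641\cdot 3$: the equation becomes $2m_2+6m_3=8$, i.e. $m_2+3m_3=4$ with $m_1+m_2+m_3=3$. Here $m_3=0$ would give $m_2=4>3$, so $m_3=m_2=m_1=1$. For (C3), the numbers $n-f_j$ are $17290=2\cdot8645$, $17288=2\cdot8644$, $17284=2\cdot8642$. The $f_i$ are odd. A common prime factor of an $f_i$ with one of $8642,8644,8645$ is odd and divides their difference; the differences are $1,3,4$ for $8641$; $1,1,2$ for $8643$; $5,3,2$ for $8647$. As $3\nmid8641$, $3\nmid8647$ and $5\nmid8647$, all gcds are $1$. For (C4), $40\cdot3\cdot6^3=25920\le25931$.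

*Why $k\ge3$.* For $k=2$ we have $n-f_1=f_2$, and (C3) would fail with $\gcd(f_2,n-f_1)=f_2$.

*Parity.* (C3) forces all elements of a good set to be odd, so that $n\equiv k\pmod2$. Indeed, if $f_i$ were even, all $n-f_j$ would be odd; $j=i$ shows that $n$ is odd, so all $f_j$ are even, and then $n=\sum f_j$ is even, a contradiction.

**Size consequences.** From (C1), $w\ge2(k-1)\ge4$, so also $w\ge k$. Since $f_k\ge n/k\ge40w^3$ by (C4), we get $f_1=f_k-w\ge40w^3-w\ge39w^3$. Hence
$$f_1>kw,\qquad f_1\ge9w^2,\qquad n-f_k\ge(k-1)f_1\ge9w^2,\qquad n-w>f_k,\qquad n-k>30w^3. \tag{1}$$
The first follows from $kw\le w^2$, the fourth from $n-f_k\ge(k-1)f_1>w$, and the last from $n\ge40kw^3\ge120w^3$ and $k\le w$. In particular $f_1\ge2$ and $f_k\le n-2$, so $G_A$ is defined and $G_A\in\mathcal C_k(n)$ by Lemma 4(a). Note that $f_1>kw$ used only (C1) and (C4).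

**Sidon property.** *If $f_a+f_b=f_c+f_d$, then $\{a,b\}=\{c,d\}$ as multisets.* Write $\mathbf 1=(1,\dots,1)$ and $e_i$ for the unit vectors.

* If $a\ne b$, apply (C2) to $m=\mathbf1-e_a-e_b+e_c+e_d\ge0$. It has $\sum m_i=k$ and $\sum m_if_i=n$, so $m=\mathbf1$, that is $e_a+e_b=e_c+e_d$.
* If $a=b$ and $c\ne d$, apply (C2) to $m=\mathbf1+2e_a-e_c-e_d\ge0$. We get $2e_a=e_c+e_d$, which contradicts $c\neq d$; so this case does not occur.
* If $a=b$ and $c=d$, then $f_a=f_c$ and $a=c$.

## 6. A good set has exactly one obstruction

**Proposition 6.** If $A$ is good, then the sequence $(f_1,\dots,f_k)$ is not realizable in $G_A$, and every $n$-sequence that is not a reordering of it is realizable in $G_A$.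

The first half was seen in Section 3: all $f_i\ge2$, and every ordering of $(f_1,\dots,f_k)$ has its first partial sum in $A$, so Lemma 4(c) applies.

For the second half, let $\lambda$ be an $n$-sequence, viewed as a multiset, and $y=\max\lambda$. Picture the partial sums as a hopper that moves from $0$ to $n$ and must not land on $A$. All of $A$ lies in the window $[f_1,f_k]$ of width $w$. If all hops are short ($y\le3w$), we cross the window using equal hops in a residue class that $A$ avoids. If there is a long hop, we try to clear the whole window with it, and study what prevents this.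

### 6.1. All items at most $3w$

**Step 1: many ones.** The purpose is to dispose of the sequences that Lemma 4(c) does not control. If $\lambda$ contains at least $k$ ones, make each leg a part of size $1$; the remaining items have sum $n-k$ and partition the spine, a path on $n-k$ vertices. So assume from now on that $\lambda$ has fewer than $k$ ones.

**Step 2: a frequent value $t$.** The purpose is to find the equal hops. Let $\mu_t$ be the multiplicity of $t$ in $\lambda$. Then $\sum_{t=2}^{3w}t\mu_t>n-k$. There are fewer than $3w$ values $t$ in this sum, so some $t\in[2,3w]$ satisfies, by (1),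
$$T:=t\mu_t\ge\frac{n-k}{3w}>10w^2\ge9w^2+w.$$

**Step 3: a set to avoid that contains no multiple of $t$.** If $t$ divided some $f_i$ and some $n-f_j$, it would divide their gcd, contradicting (C3) as $t\ge2$. So no element of $A$ is divisible by $t$, or no element of $n-A=\{n-f:f\in A\}$ is. Let $F=A$ in the first case and $F=n-A$ otherwise. It suffices to order $\lambda$ so that no partial sum is in $F$: when $F=n-A$, reversing the ordering replaces each partial sum $P<n$ by $n-P$ (and the total $n$ is not in $A$), so the reversed ordering is good. By (1), in both cases
$$\max F-\min F=w,\qquad\max F+9w^2\le n,$$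
the second because $n-\max F$ is $n-f_k$ or $f_1$.

**Step 4: grouping the other items.** The purpose is to approach the window while staying in the class $0$ mod $t$. Recall that among any $t$ integers there is a nonempty subfamily with sum divisible by $t$: of the $t+1$ sums $0,x_1,x_1+x_2,\dots,x_1+\dots+x_t$ two are congruent mod $t$; subtract them. So from the items of $\lambda$ different from $t$ we can extract disjoint groups, each with at most $t$ items and with sum divisible by $t$, until fewer than $t$ items remain. Call the remaining multiset $R$. Each group has sum at most $t\cdot3w\le9w^2$, and $R$ has sum at most $(3w-1)3w<9w^2$.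

**Step 5: crossing.** Place groups one after another as long as the total stays at most $\min F-1$. Let $s$ be the total placed, so $s\equiv0\pmod t$. Then place all copies of $t$, then everything else. The partial sums up to $s$ are less than $\min F$. The partial sums $s+jt$ are divisible by $t$, so they are not in $F$. All later partial sums exceed $s+T$, so it remains to see that $s+T>\max F$.

* If some group was not placed, the next one would have brought the total to at least $\min F$, so $s\ge\min F-9w^2$ and $s+T>\min F+w=\max F$.
* If all groups were placed, only $R$ remains after the copies of $t$, so $s+T>n-9w^2\ge\max F$.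

This finishes the case $y\le3w$.

### 6.2. Some item larger than $3w$

Let $y\ge3w+1$. *Suppose $\lambda$ has no good ordering. We show $\lambda=A$ as multisets.* By Lemma 4(b) this proves Proposition 6.

**Step 1: the small items have sum at most $w$.** The purpose is to show that, apart from a tiny remainder, all items have nearly the same size. Call items $\ge y-w$ *large* and items $\le y-w-1$ *small*, and let $\sigma$ be the sum of the small items.

If $y>f_k$, any ordering beginning with $y$ is good. So $y\le f_k$. Let $J=[f_k+1-y,\,f_1-1]$, which contains $y-w-1>0$ integers. If a sub-multiset of $\lambda\setminus\{y\}$ (one copy of $y$ removed) had its sum in $J$, then placing it first, then $y$, then the rest would be good: the sums before $y$ are at most $f_1-1$ and the sum after $y$ is at least $f_k+1$. So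

*no sub-multiset of $\lambda\setminus\{y\}$ has its sum in $J$.*

Starting from the empty multiset, add large items of $\lambda\setminus\{y\}$ one by one as long as the sum stays at most $f_1-1$, and let $s$ be the final sum. As $s\le f_1-1$ and $s\notin J$, we have $s\le f_k-y$. Now add all the small items one by one. Each is at most $y-w-1=|J|$, so the sum cannot jump over $J$, and it never hits $J$. Hence it stays below $J$, and
$$s+\sigma\le f_k-y.$$
If all large items of $\lambda\setminus\{y\}$ had been used, then $s+\sigma=n-y>f_k-y$, a contradiction. So some unused large item $z\le y$ has $s+z\ge f_1$, which gives $s\ge f_1-y$. Therefore $\sigma\le f_k-y-s\le f_k-f_1=w$.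

**Step 2: the landing index does not depend on the ordering.** The purpose is to convert "no good ordering" into equations inside $A$. Let $L$ be the multiset of large items and $m=|L|$. Its sum is $n-\sigma\ge n-w>f_k$ by (1), and each item of $L$ is at least $y-w\ge2w+1$.

Order $L$ first, then the small items. Let $0=S_0<S_1<\dots<S_m=n-\sigma$ be the partial sums of the ordering of $L$. Only $S_1,\dots,S_m$ can lie in $[f_1,f_k]$, since the sums after $S_m$ exceed $f_k$. The steps exceed $w$, so at most one $S_i$ lies in $[f_1,f_k]$. As there is no good ordering, exactly one does, and it lies in $A$. Let $h$ be its index; as $S_m>f_k$, we have $1\le h\le m-1$.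

Transpose the items in positions $i,i+1$ of $L$. This changes only $S_i$. If $i\ne h$, then $S_h$ is unchanged, so the index of the new ordering is still $h$. If $i=h$, then all other $S_j$ are unchanged and stay outside $[f_1,f_k]$; the new ordering also has exactly one sum in $[f_1,f_k]$, so its index is $h$ again. Since adjacent transpositions generate all orderings, $h$ is the same for all orderings of $L$. Hence every $h$-sub-multiset of $L$ has its sum in $A$.

Next put *all* small items first, then an $h$-sub-multiset of $L$ with sum $S=S_h$, then the rest of $L$. We check where the partial sums lie.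

* Sums of small items only are at most $w<f_1$.
* For $1\le i\le h-1$: $\sigma+S_i\le w+S_h-(2w+1)\le w+f_k-(2w+1)=f_1-1$.
* For $i\ge h+1$: $\sigma+S_i\ge S_h+2w+1\ge f_1+2w+1>f_k$.

As this ordering is not good, the one remaining sum $\sigma+S_h$ is in $A$. We have shown
$$\text{for every }h\text{-sub-multiset of }L\text{ with sum }S:\qquad S\in A\ \text{ and }\ S+\sigma\in A. \tag{2}$$
The average of $S$ over all choices of $h$ of the $m$ items is $h(n-\sigma)/m$, so $h(n-\sigma)/m\le f_k$. By (1), $f_1>kw$, so $n-\sigma\ge kf_1-w>(k-1)(f_1+w)=(k-1)f_k$. Hence
$$m>(k-1)h. \tag{3}$$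

**Step 3: $h\ge2$ is impossible.** The purpose is to exclude the obstructions by common divisors from Section 4. Let $h\ge2$. By (3) and $k\ge3$, $m\ge2h+1$, so $m\ge5$, $m\ge h+2$ and $m-1\ge h$.

*No two disjoint unequal pairs.* Suppose $L$ had four different items with values $p,q,r,s$ such that $p\ne q$ and $r\ne s$. Since $m-4\ge h-2$, we can choose $h-2$ further items of $L$; let $E$ be their sum. By (2) the numbers $E+p+r$, $E+q+s$, $E+p+s$, $E+q+r$ are in $A$, and
$$(E+p+r)+(E+q+s)=(E+p+s)+(E+q+r).$$
By the Sidon property $E+p+r\in\{E+p+s,\;E+q+r\}$, so $r=s$ or $p=q$, a contradiction.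

*Almost all items are equal.* Let $t$ be a most frequent value in $L$. Suppose two items differ from $t$. If $t$ occurs at least twice, pair these two items with two copies of $t$: two disjoint unequal pairs. If $t$ occurs once, all items of $L$ are distinct and $m\ge4$, so there are again two such pairs. Both are impossible. So at most one item of $L$ differs from $t$.

*Contradiction with (C3).* There are at least $m-1\ge h$ copies of $t$; taking $h$ of them, (2) gives $ht\in A$, say $ht=f_i$. Now take an $h$-sub-multiset that contains the exceptional item (any $h$-sub-multiset if there is none), with sum $S^*$. The other $m-h$ items of $L$ equal $t$, so $S^*=n-\sigma-(m-h)t$. By (2), $S^*+\sigma=f_j$ for some $j$, and $n-f_j=(m-h)t$. So $t$ divides $\gcd(f_i,n-f_j)=1$, which contradicts $t\ge2w+1$.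

**Step 4: $h=1$ forces $\lambda=A$.** The purpose is to use (C2). By (2), all large items $\ell_1,\dots,\ell_m$ lie in $A$, and so do all $\ell_i+\sigma$. By (3), $m\ge k$. By (1),
$$mf_1\le n\le kf_k=kf_1+kw<(k+1)f_1,$$
so $m=k$.

If $\sigma=0$, there are no small items and $\sum\ell_i=n$. So $\lambda$ consists of $k$ elements of $A$ with sum $n$, and (C2) gives $\lambda=A$.

If $\sigma>0$, fix $i$ and replace $\ell_i$ by $\ell_i+\sigma$ in $(\ell_1,\dots,\ell_k)$. The result is a $k$-multiset of elements of $A$ with sum $n$, which equals $A$ by (C2). So the $\ell_j$ with $j\ne i$ are pairwise distinct. This holds for every $i$, and since $k\ge3$ every pair of indices avoids some $i$; so all $\ell_j$ are pairwise distinct. Then $\{\ell_1,\dots,\ell_k\}=A$ and $\sum\ell_j=n$, whereas $\sum\ell_j=n-\sigma<n$, a contradiction. This proves Proposition 6. $\blacksquare$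

**Corollary 7.** If $\mathcal F(n)\supseteq\mathcal C_k(n)$, then every kernel for $\mathcal F(n)$ has at least as many sequences as there are good $k$-sets with sum $n$.

*Proof.* Apply Lemma 5 to the graphs $G_A\in\mathcal C_k(n)$ and the sequences $A$, where $A$ runs over the good $k$-sets with sum $n$. By Proposition 6 the hypotheses hold, and different sets are different multisets. $\blacksquare$

## 7. Many good sets of primes: proof of Theorem 1

What remains is to count. For primes in a short window, three of the four conditions are easy or generic, and (C3) will follow from (C2).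

Recall the prime number theorem: the number of primes up to $x$ is asymptotic to $x/\ln x$. Hence $(Y,2Y]$ contains at least $Y/(2\ln Y)$ primes for large $Y$.

Fix $k\ge3$. Let $Y$ be a large integer and $w_0=\lfloor Y^{1/4}\rfloor$.

**Step 1: a short interval rich in primes.** The purpose is to have (C4) for free. Cover $(Y,2Y]$ by at most $Y/w_0+1\le2Y/w_0$ intervals $(Y+jw_0,\,Y+(j+1)w_0]$. They are contained in $(Y,3Y]$. One of them, $(z,z+w_0]$, has a set $\mathcal P$ of primes with
$$\rho:=|\mathcal P|\ge\frac{Y/(2\ln Y)}{2Y/w_0}=\frac{w_0}{4\ln Y}.$$

**Step 2: most tuples satisfy (C2).** Call $(p_1,\dots,p_k)\in\mathcal P^k$ *bad* if there is an integer vector $m\ge0$ with $\sum m_i=k$, $m\ne\mathbf1$, and $\sum(m_i-1)p_i=0$. There are $\binom{2k-1}{k}\le4^k$ vectors $m\geq 0$ with sum $k$. For each $m\ne\mathbf1$ some coefficient $m_i-1$ is nonzero, so $p_i$ is determined by the other entries, and at most $\rho^{k-1}$ tuples satisfy the equation. Since $\rho\to\infty$ as $Y\to\infty$, for large $Y$ at least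
$$\rho^k-4^k\rho^{k-1}\ge\rho^k/2$$
tuples are not bad. The entries of such a tuple are distinct: if $p_i=p_j$ with $i\ne j$, then $m=\mathbf1+e_i-e_j$ shows that the tuple is bad. A set arises from at most $k!$ tuples, so we get at least $\rho^k/(2\,k!)$ sets $A$.

**Step 3: fixing the sum.** A $k$-subset of $(z,z+w_0]$ has its sum in $[kz+k,\,kz+kw_0]$, so the sums take at most $kw_0$ values. Hence some $n$ is the sum of at least
$$\frac{\rho^k}{2k\,k!\,w_0}$$
of our sets, and $kY<n\le3kY$.

**Step 4: all these sets with sum $n$ are good.**

* (C1): the elements are distinct odd primes.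
* (C2): $\sum m_if_i=n=\sum f_i$ means $\sum(m_i-1)f_i=0$, and the tuple is not bad.
* (C4): $w\le w_0\le Y^{1/4}$, so $40kw^3\le40kY^{3/4}\le kY<n$ for large $Y$.
* (C3): by (C1) and (C4) we have $f_1>kw$, as noted after (1). If $\gcd(f_i,n-f_j)>1$, then the prime $f_i$ divides $n-f_j$, say $n-f_j=cf_i$. As $n-f_j$ is a sum of $k-1$ elements of $A$,
$$k-2<\frac{(k-1)f_1}{f_k}\le c\le\frac{(k-1)f_k}{f_1}<k.$$
The left inequality says $(k-1)f_1>(k-2)(f_1+w)$, i.e. $f_1>(k-2)w$; the right one says $(k-1)(f_1+w)<kf_1$, i.e. $f_1>(k-1)w$. So $c=k-1$ and $n=(k-1)f_i+f_j$. The vector $m=(k-1)e_i+e_j$ has sum $k$ and $m_i\ge k-1\ge2$, so $m\ne\mathbf 1$, contradicting (C2).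

**Step 5: conclusion.** By Corollary 7, every kernel for $\mathcal C_k(n)$ or for $\mathcal G(n)$ has at least
$$\frac{\rho^k}{2k\,k!\,w_0}\ \ge\ \frac{w_0^{k-1}}{2k\,k!\,(4\ln Y)^k}\ \ge\ c_k\frac{Y^{(k-1)/4}}{(\ln Y)^k}\ \ge\ n^{(k-2)/4}$$
sequences for $Y$ large, where $c_k>0$ depends only on $k$; here we used $w_0\ge Y^{1/4}/2$ and, at the end, $n\le3kY$ together with $Y^{1/4}/(\ln Y)^k\to\infty$. As $n>kY$, letting $Y\to\infty$ gives infinitely many $n$.

Finally suppose that kernels for $\mathcal G(n)$ of size at most $P(n)$ existed, with $P$ a polynomial of degree $D$. Take $k=4D+7$. For infinitely many $n$ we would have $P(n)\ge n^{(k-2)/4}=n^{D+5/4}$, which is impossible. So the conjecture is false. $\blacksquare$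

## 8. Good sets with a prescribed sum: proof of Theorem 2

In Section 7 the number $n$ came from a pigeonhole argument. Now $n$ is given, and $k$ may grow with $n$. We choose $k-1$ elements with freedom and let the last one be $n$ minus the others; this last element cannot be made prime at will. So we replace primality by a weaker requirement, the absence of small prime factors, and show that (C3) then fails for fewer than half of all choices.

Textbook facts used: $\prod_{q\le x}q\le4^x$; Mertens' theorem $\sum_{q\le x}1/q=\ln\ln x+B+o(1)$ with a constant $B$; the Chinese remainder theorem; and $\sum_{q>z}q^{-2}\le2/z$ for $z\ge1$. The last one holds because, with $a=\lfloor z\rfloor+1>z$, the sum is at most $\frac1{a^2}+\int_a^\infty\frac{dx}{x^2}=\frac1{a^2}+\frac1a\le\frac2z$.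

**Notation.** Put
$$\ell=\ln n,\quad\delta=10^{-6},\quad Q=\ell/40,\quad Q_2=Q^{5/2},\quad H=\lfloor n^{1/5}\rfloor,\quad M=\prod_{q\le Q}q.$$
Then $M\le4^Q=n^{(\ln4)/40}\le n^{1/25}$. Let $3\le k\le\delta\ell$ with $k\equiv n\pmod2$, and let $N=\lfloor n/k\rfloor$. "For large $n$" and $o(1)$ are uniform in $k$ in this range. We take $n$ so large that $Q\ge2$ (so $M$ is even) and $Q_2<H$.

**Step 1: residues without small prime factors.** The purpose is to prescribe $a_i$ mod $M$ so that no $a_i$ has a prime factor $\le Q$. *There are residues $c_1,\dots,c_k$ mod $M$, all coprime to $M$, with $\sum c_i\equiv n\pmod M$.* By the Chinese remainder theorem it suffices to work modulo each $q\le Q$. For $q=2$ take all $c_i\equiv1$; the sum is $k\equiv n$. For $q\ge3$ take $c_i\equiv1$ for $i\le k-2$, put $e=n-k+2$, choose $c_{k-1}\not\equiv0,e\pmod q$, which is possible as $q\ge3$, and let $c_k\equiv e-c_{k-1}\not\equiv0$. The sum is $k-2+e=n$.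

**Step 2: the tuples.** For $i\le k-1$ let $b_i\in[N,N+M-1]$ with $b_i\equiv c_i\pmod M$, and
$$a_i=b_i+Mx_i,\quad x_i\in\{1,\dots,H\}\quad(i\le k-1),\qquad a_k=n-\sum_{i<k}a_i .$$
Then $a_i\equiv c_i\pmod M$ for all $i\le k$, so $\gcd(a_i,M)=1$ for all $i\le k$.

For $i\le k-2$ let $X_i$ be the set of $x\in[1,H]$ such that $b_i+Mx$ has no prime factor in $(Q,Q_2]$; let $X_{k-1}=[1,H]$. The point of the extra sieving up to $Q_2$ is that there are about $k^2$ pairs $(i,j)$ to control in (C3), and for $i\le k-2$ only primes above $Q_2$ will matter.

A prime $q>Q$ does not divide $M$, so a congruence $\alpha\pm Mx\equiv0\pmod q$ is satisfied by at most $H/q+1$ values $x\in[1,H]$. By Mertens, $\sum_{Q<q\le Q_2}1/q=\ln\frac52+o(1)<0.92$ for large $n$. So for $i\le k-2$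
$$|X_i|\ge H-\sum_{Q<q\le Q_2}\Big(\frac Hq+1\Big)\ge0.08\,H-Q_2\ge\frac H{20},$$
as $Q_2$ is a power of $\ln n$. Let $\mathcal T=\prod_{i<k}X_i$; then $|\mathcal T|\ge(H/20)^{k-1}$. In this product set, if all coordinates except $x_i$ are fixed, at least $H/20$ choices of $x_i$ remain. "Fraction" always means fraction of $\mathcal T$. We show that at least half of the tuples yield a good set $A=\{a_1,\dots,a_k\}$.

**Step 3: (C4) holds always.** For $i<k$ we have $N\le a_i\le N+M(H+1)$. As $kN\le n<kN+k$,
$$N-(k-1)M(H+1)\le a_k<N+k.$$
Since $k\le M(H+1)$ for large $n$, the spread $w$ of the $a_i$ is at most $kM(H+1)$, and with $H+1\le2n^{1/5}$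
$$40kw^3\le40k^4M^3(H+1)^3\le40\,\ell^4\,n^{3/25}\cdot8n^{3/5}=320\,\ell^4n^{0.72}<n$$
for large $n$. Also $a_k>0$ for large $n$, since $N$ is at least of order $n/\ell$ while $kM(H+1)\le2\ell n^{6/25}$. So all $a_i$ are positive, with sum $n$.

**Step 4: (C2) holds for most tuples.** Let $m\ge0$ be an integer vector with $\sum m_i=k$ and $m\ne\mathbf1$. Substituting $a_k$, the equation $\sum m_ia_i=n$ becomes
$$\sum_{i<k}(m_i-m_k)a_i=(1-m_k)n.$$
Not all $m_i-m_k$ vanish, as otherwise $km_k=k$ and $m=\mathbf1$. Choose $i<k$ with $m_i\ne m_k$; when all other coordinates are fixed, at most one $x_i$ satisfies the equation. So for each $m$ the fraction of tuples satisfying it is at most $20/H$, and the fraction of tuples violating (C2) is at most $4^k\cdot20/H=o(1)$, because $4^k\le n^{\delta\ln4}$. For all other tuples the $a_i$ are distinct: if $a_i=a_j$ with $i\ne j$, take $m=\mathbf1+e_i-e_j$.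

**Step 5: (C1) follows.** All $a_i$ are odd, since they are coprime to the even number $M$, and after Step 4 they are distinct.

**Step 6: (C3), reduction to large primes.** Suppose that (C3) fails because $q\mid a_i$ and $q\mid n-a_j$. As $\gcd(a_i,M)=1$, we have $q>Q$. If $i\le k-2$, then $q>Q_2$ by the definition of $X_i$. So $q>z_i$, where
$$z_i=Q_2\ \ (i\le k-2),\qquad z_{k-1}=z_k=Q .$$

**Step 7: (C3), pairs $i=j$.** Then $q\mid n$. At most $\ell/\ln z_i$ primes $q>z_i$ divide $n$, since their product is at most $n$. For each such $q$, vary only $x_i$ (only $x_{k-1}$ if $i=k$): at most $H/q+1$ of at least $H/20$ choices give $q\mid a_i$. So the fraction of tuples with $q\mid a_i$ is at most $20(1/q+1/H)$. Summing over all $i$, the fraction is at most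
$$k\cdot\frac{20\,\ell}{\ln Q_2}\Big(\frac1{Q_2}+\frac1H\Big)+2\cdot\frac{20\,\ell}{\ln Q}\Big(\frac1Q+\frac1H\Big)=o(1).$$
Indeed $k\ell/Q_2\le\ell^2/(\ell/40)^{5/2}\to0$, and $\ell/Q=40$ while $\ln Q\to\infty$; the terms with $1/H$ clearly tend to $0$.

**Step 8: (C3), pairs $i\ne j$.** The purpose is to bound the two divisibilities by two independent coordinates. There are distinct $r,s\in\{1,\dots,k-1\}$ such that one of the numbers $a_i$, $n-a_j$, called $Y_1$, depends on $x_r$ only, as $\alpha\pm Mx_r$ with constant $\alpha$; and the other, $Y_2$, is of the form $\beta\pm Mx_s$ when all coordinates other than $x_s$ are fixed: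

* $i,j<k$: $Y_1=a_i$, $Y_2=n-a_j$, $r=i$, $s=j$.
* $i<k$, $j=k$: $Y_1=a_i$, $Y_2=n-a_k=\sum_{l<k}a_l$, $r=i$, any $s\ne i$ in $\{1,\dots,k-1\}$.
* $i=k$, $j<k$: $Y_1=n-a_j$, $Y_2=a_k$, $r=j$, any $s\ne j$ in $\{1,\dots,k-1\}$.

Such an $s$ exists since $k-1\ge2$. Fix all coordinates other than $x_r,x_s$.

*Primes $z_i<q\le H$.* At most $H/q+1$ values of $x_r$ give $q\mid Y_1$, and for each of them at most $H/q+1$ values of $x_s$ give $q\mid Y_2$. That is at most $(H/q+1)^2\le4H^2/q^2$ pairs out of at least $(H/20)^2$, a fraction at most $1600/q^2$. The sum over all $q>z_i$ is at most $3200/z_i$.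

*Primes $q>H$.* Fix $x_r$ too. Now $Y_1$ is an integer in $[1,n]$, because all $a_l$ are positive with sum $n$. As $H\ge n^{1/6}$ for large $n$, it has at most $6$ prime factors greater than $H$. For each of them at most $H/q+1<2$, so at most $2$, values of $x_s$ give $q\mid Y_2$. Together this is a fraction at most $12\cdot20/H=240/H$.

So the fraction for the pair $(i,j)$ is at most $3200/z_i+240/H$. There are at most $k^2$ pairs in all, and at most $2k$ of them have $i\in\{k-1,k\}$. The total is at most
$$k^2\Big(\frac{3200}{Q_2}+\frac{240}H\Big)+2k\cdot\frac{3200}Q\le o(1)+6400\cdot40\,\delta=o(1)+0.256 ,$$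
since $k^2/Q_2\le\ell^2/(\ell/40)^{5/2}\to0$ and $k/Q\le40\delta$.

**Step 9: counting.** By Steps 3–8, for large $n$ the fraction of tuples that do not give a good set is less than $1/2$. The tuple $(x_i)$ is determined by $(a_1,\dots,a_k)$, so a set arises from at most $k!$ tuples. Hence there are at least
$$\frac{(H/20)^{k-1}}{2\,k!}\ \ge\ \frac{(n^{1/5}/21)^{k-1}}{2\,k!}\ \ge\ n^{k/8}$$
good $k$-sets with sum $n$. The first inequality holds for large $n$ because $H\ge n^{1/5}-1$. For the second,
$$\frac{k-1}5-\frac k8=\frac{3k-8}{40}\ge\frac k{120}\qquad\text{for }k\ge3,$$
while $2\,k!\,21^{k-1}\le(42k)^k\le n^{k/120}$ for large $n$, because $42k\le42\,\delta\ln n\le n^{1/120}$. Corollary 7 gives the first claim of Theorem 2.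

For the second claim, let $k$ be the largest integer with $k\le\delta\ell$ and $k\equiv n\pmod2$. For large $n$ we have $k>\delta\ell-2\ge\delta\ell/2$ and $k\ge3$, so $n^{k/8}=\exp(k\ell/8)\ge\exp(\delta\ell^2/16)$. A family containing all caterpillars of maximum degree $3$ and order $n$ contains $\mathcal C_k(n)$, so its kernels are kernels for $\mathcal C_k(n)$. $\blacksquare$

## 9. A grasshopper lemma for multisets: proof of Theorem 3

For one leg, Section 3 showed that two distinct values suffice to avoid one forbidden partial sum. The general statement is as follows.

**Lemma 8.** Let $\lambda$ be a finite multiset of positive integers with sum $S$ and with $d\ge1$ distinct values. Let $F$ be a finite set of positive integers with $S\notin F$ and $|F|\le d-1$. Then $\lambda$ has an ordering with no partial sum in $F$.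

*Example.* $\lambda=\{1,2,2\}$, $d=2$, $F=\{2\}$: the ordering $1,2,2$ has partial sums $1,3,5$.

*Proof.* We use induction on $|\lambda|$. Elements of $F$ larger than $S$ play no role, so assume $F\subset[1,S-1]$. If $F=\emptyset$, any ordering works; this includes $|\lambda|=1$. So let $F\ne\emptyset$, hence $d\ge2$. Let $y=\max\lambda$ and $f=\min F$. In each case we place one or two items and pass to the rest, with a shifted set $F'$; the sum of the rest is not in $F'$ because $S\notin F$. What has to be checked is that $F'$ is smaller than the number of distinct values of the rest.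

*Preparation for cases (2) and (5), where $y\in F$.* Consider the $d-1$ pairs $\{x,x+y\}$, over the values $x\ne y$ of $\lambda$. They are pairwise disjoint, as $x<y<x'+y$ for all such $x,x'$, and they do not contain $y$. Since $|F\setminus\{y\}|\le d-2$, some such $x$ has $x,x+y\notin F$. Place $x,y$ first, and let $F'=\{g-x-y:g\in F,\ g>x+y\}$.

**Case (1): $f<y$ and $y\notin F$.** Put $y$ first. The rest has $d'\ge d-1\ge1$ distinct values. The set $F'=\{g-y:g\in F,\ g>y\}$ misses $f$, so $|F'|\le d-2\le d'-1$. Use induction for the rest.

**Case (2): $f<y$ and $y\in F$.** Then $|F|\ge2$, so $d\ge3$. Put $x,y$ first, as in the preparation. The rest has $d'\ge d-2\ge1$ distinct values, and $F'$ misses both $f$ and $y$, so $|F'|\le d-3\le d'-1$. Use induction.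

**Case (3): $f\ge y$ and $y$ has multiplicity $1$.** The multiset $\lambda\setminus\{y\}$ has $d-1\ge1$ distinct values. Let $F'=\{g-y:g\in F\setminus\{f\}\}$; its elements are positive since $g>f\ge y$, and $|F'|\le d-2$. Induction gives an ordering $z_1,z_2,\dots$ of $\lambda\setminus\{y\}$ such that the partial sums of $y,z_1,z_2,\dots$ avoid $F\setminus\{f\}$; the first one, $y\le f$, is not in $F\setminus\{f\}$ either. If $f$ is also avoided, we are done. Otherwise $y+z_1+\dots+z_j=f$ for some $j\ge0$, and $z_{j+1}$ exists as $f<S$. Use the ordering
$$z_1,\dots,z_{j+1},\,y,\,z_{j+2},\dots$$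
Its first $j+1$ partial sums are at most $f-y+z_{j+1}<f=\min F$, because $z_{j+1}<y$ by the multiplicity assumption. The following ones are the partial sums of the previous ordering that exceed $f$, so they are not in $F$.

**Case (4): $f>y$ and $y$ has multiplicity at least $2$.** Put $y$ first; $y<f$ is not in $F$. The rest has $d$ distinct values, and $F'=\{g-y:g\in F\}$ consists of at most $d-1$ positive integers. Use induction.

**Case (5): $f=y$ and $y$ has multiplicity at least $2$.** Put $x,y$ first, as in the preparation. The rest still contains $y$, so at most the value $x$ is lost and $d'\ge d-1\ge1$. The set $F'$ misses $y$, so $|F'|\le d-2\le d'-1$. Use induction.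

These cases exhaust all possibilities. $\blacksquare$

**Proof of Theorem 3.**

**Step 1: from caterpillars to forbidden sums.** Let $G$ have a spanning caterpillar with at most $k$ legs. List its vertices along the spine, each spine vertex immediately followed by its legs, as $u_1,\dots,u_n$. Let $F=\{p-1:u_p\text{ is a leg}\}$. As $u_1$ is a spine vertex, $F\subset[1,n-1]$, and $|F|\le k$. If $a-1\notin F$, then $u_a$ is a spine vertex, so $\{u_a,\dots,u_b\}$ consists of consecutive spine vertices and of legs, each of which comes after its neighbor in the list and at or after $u_a$; since $u_a$ is itself on the spine, these neighbors are in the set. So the set induces a connected subgraph of $G$.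

Let an $n$-sequence have $d\ge k+1$ distinct values. Then $|F|\le d-1$ and $n\notin F$, so Lemma 8 gives an ordering with no partial sum in $F$. Cutting $u_1,\dots,u_n$ accordingly realizes the sequence.

**Step 2: the kernel and its size.** By Step 1, the set of nondecreasing $n$-sequences with at most $k$ distinct values is a kernel: if it is realizable in $G$, then so is every $n$-sequence with at most $k$ distinct values, after reordering, and all others are realizable anyway. A sequence with $d$ distinct values corresponds to $d$ pairs (value $v$, multiplicity $\mu$) with $\sum v\mu=n$. There are at most $\sum_{v\le n}n/v\le n(1+\ln n)$ pairs with $v\mu\le n$. Given $d-1$ of the pairs, the product $v\mu$ of the last one is determined; then $v\le n$ determines $\mu$, so at most $n$ choices are left. Thus the kernel has at most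
$$\sum_{d=1}^kn\,\big(n(1+\ln n)\big)^{d-1}\le k\,n^k(1+\ln n)^{k-1}$$
elements.

**Step 3: optimality of $k+1$.** Let $k\ge3$. Section 7 produces good $k$-sets $A$. The graph $G_A\in\mathcal C_k(n)$ does not realize $(f_1,\dots,f_k)$, which has exactly $k$ distinct values; by Proposition 6 it realizes every other sequence up to reordering. So $k+1$ cannot be replaced by $k$. For $k=3$ an explicit instance is the caterpillar with three legs on $25931$ vertices given by $A=\{8641,8643,8647\}$ from Section 5. $\blacksquare$
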